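# Solvable subgroups of the Nottingham group are small

Throughout, $p$ is a prime, $O=\mathbb F_p[[t]]$, $K=\mathbb F_p((t))$, and $v$ is the $t$-adic valuation on $K$.

## 1. The Nottingham group, degrees and index sets

**Definition (Nottingham group).** $\mathcal N=\mathcal N(\mathbb F_p)$ is the group of automorphisms of the ring $\mathbb F_p[[t]]$ that act trivially on $(t)/(t^2)$; equivalently, the group of wild automorphisms of the local field $\mathbb F_p((t))$.

Such an automorphism is determined by the image $g(t)\in t+t^2O$ of $t$, and it sends $f$ to $f\circ g$. We therefore work with the series $g\in t+t^2O$ under composition, and $gs$ means $g\circ s$. Composing the automorphisms of $g_1$ and $g_2$ composes the series in the opposite order. So strictly we get the opposite group, which is isomorphic to the original one by inversion. Subgroups, normality, orders of subgroups and the degrees defined below are unaffected. Each $g\in\mathcal N$ acts on $K$ by the field automorphism $f\mapsto f\circ g$, and $v(f\circ g)=v(f)$. Indeed $g=t(1+\cdots)$, so $f\circ g$ and $f$ have the same leading term.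

*Example.* The series $t+t^2$ lies in $\mathcal N$. It has infinite order: its $k$-th iterate is a polynomial of degree $2^k$ with leading coefficient $1$, so it is never $t$. In contrast, $s=t/(1-t)$ has order $p$, since its $k$-th iterate is $t/(1-kt)$.

**Definition (congruence filtration, degree).** For $n\ge 1$ let $\mathcal N_n=\{g\in\mathcal N: g(t)\equiv t \bmod t^{n+1}\}$. For $g\ne 1$ the degree of $g$ is the $n$ with $g\in\mathcal N_n\setminus\mathcal N_{n+1}$. Equivalently,
$$\deg g=v(g(t)-t)-1,\qquad \deg 1=\infty .$$

*Example.* $t+t^2$ has degree $1$. For $k\ne 0$ in $\mathbb F_p$, $t/(1-kt)=t+kt^2+\cdots$ has degree $1$.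

Three facts will be used all the time. First, $\mathcal N_n$ is the kernel of the action on $O/t^{n+1}O$, so it is normal in $\mathcal N=\mathcal N_1$. Second, from
$$(t+at^{n+1}+\cdots)\circ(t+bt^{n+1}+\cdots)=t+(a+b)t^{n+1}+\cdots$$
we see that $\mathcal N_n/\mathcal N_{n+1}\cong\mathbb F_p$; thus $\mathcal N$ is pro-$p$. Third, put $[g,s]=gsg^{-1}s^{-1}$. Then $g\circ s=[g,s]\circ(s\circ g)$, so $g\circ s-s\circ g=([g,s](t)-t)\circ(s\circ g)$. Composition preserves valuation, hence
$$\deg[g,s]=v(g\circ s-s\circ g)-1. \tag{1}$$
In particular $[g,s]\in\mathcal N_k$ if and only if $g\circ s\equiv s\circ g\bmod t^{k+1}$. Also $\deg[g,s]\ge\deg g$, because $[g,s]=g\cdot sg^{-1}s^{-1}$ and $\mathcal N_{\deg g}$ is normal.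

**Definition (index set, upper box dimension).** For a subgroup $G\le\mathcal N$, not necessarily closed, $\mathrm{Ind}(G)$ is the set of degrees of the elements $g\neq1$ of $G$, and
$$\dim G=\overline{\dim}_{\mathcal N}G=\limsup_{n\to\infty}\frac{\operatorname{card}(\mathrm{Ind}(G)\cap\{1,\dots,n\})}{n}.$$

The index set measures the size of the finite images of $G$. The quotient $(G\cap\mathcal N_i)/(G\cap\mathcal N_{i+1})$ embeds in $\mathcal N_i/\mathcal N_{i+1}\cong\mathbb F_p$ and is nontrivial exactly when $i\in\mathrm{Ind}(G)$. Hence
$$\operatorname{card}(\mathrm{Ind}(G)\cap\{1,\dots,n\})=\log_p|G:G\cap\mathcal N_{n+1}|. \tag{2}$$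

*Example.* $\dim\mathcal N=1$. For $m\ge1$ let $G$ be the set of all $t\,\varphi(t^m)$ with $\varphi\in 1+x\mathbb F_p[[x]]$. It is closed under composition, since
$$t\varphi_1(t^m)\circ t\varphi_2(t^m)=t\,\varphi_2(t^m)\,\varphi_1\big(t^m\varphi_2(t^m)^m\big).$$
It is also topologically closed, and $g^{-1}=\lim_r g^{p^r-1}$ because each $\mathcal N/\mathcal N_n$ is a finite $p$-group. So $G$ is a subgroup. Its degrees are exactly the multiples of $m$, so $\dim G=1/m$.

**Definition (null set).** A set $D$ of positive integers is null if $\operatorname{card}(D\cap\{1,\dots,n\})/n\to0$. *Example:* finite sets, or the powers of $p$.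

**Definition (small, Nottingham-small).** A subgroup $G\le\mathcal N$ is small if $\dim G=0$, that is, if $\mathrm{Ind}(G)$ is null. A pro-$p$ group $G$ is $\mathcal N$-small if for every continuous injective homomorphism $G\to\mathcal N$ the image is a small subgroup.

*Example.* A finite subgroup is small, as its index set is finite. An infinite cyclic subgroup $\langle g\rangle$ is also small, and here is the computation. Let $n=\deg g$, let $\sigma(f)=f\circ g$ and $\delta=\sigma-1$ on $O$. With $g=t+u$, $v(u)=n+1$, we have $\delta(t^k)=t^k((1+u/t)^k-1)$, so $\delta$ raises valuations by at least $n$. In characteristic $p$, $\delta^p=\sigma^p-1$, so $g^p(t)-t=\delta^p(t)$ has valuation at least $1+pn$. Thus $\deg g^p\ge p\deg g$, and inductively $\deg g^{p^e}\ge p^e$. If $k=p^eu$ with $p\nmid u$, then $\deg g^k=\deg g^{p^e}$, because $u$ times a nonzero element of $\mathbb F_p$ is nonzero. So $\mathrm{Ind}\langle g\rangle=\{\deg g^{p^e}:e\ge0\}$ has at most $1+\log_p n$ elements up to $n$.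

The closure of $\langle g\rangle$ has the same index set: an element $h$ of degree $n$ in the closure is congruent modulo $\mathcal N_{n+1}$ to an element of $\langle g\rangle$, which then has degree $n$. Hence the pro-$p$ group $\mathbb Z_p$ is $\mathcal N$-small. The pro-$p$ group $\mathcal N$ is not.

## 2. Must a solvable group be small?

Two results are quoted along with the problem.

* (Wintenberger) If $H\le\mathcal N$ is abelian and $i_1<i_2<\cdots$ are the elements of $\mathrm{Ind}(H)$, then $i_{n+1}\equiv i_n\pmod{p^n}$. Consequently every abelian pro-$p$ group is $\mathcal N$-small.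
* If $H\le\mathcal N$ is infinite, its centralizer in $\mathcal N$ is small. Consequently every nilpotent pro-$p$ group is $\mathcal N$-small.

The paper "On subgroups of the Nottingham group of positive Hausdorff dimension" (http://people.virginia.edu/~mve2x/Research/dimzero.pdf) is the source of the following conjecture: every solvable pro-$p$ group is $\mathcal N$-small. In plain words, if a solvable group sits inside $\mathcal N$, must its elements have degrees of density zero?

The answer is yes, for every $p$. The engine is the following theorem, with the convention $1/|A|=0$ for infinite $A$.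

**Theorem 1.** Let $G,A\le\mathcal N$ be subgroups such that for every $a\in A$ the set $D_a=\{\deg[g,a]:g\in G,\ [g,a]\neq1\}$ is null. Then $\dim G\le1/|A|$. In particular, $G$ is small if $A$ is infinite.

**Theorem 2.** Every solvable subgroup of $\mathcal N$ is small. Hence every solvable pro-$p$ group is $\mathcal N$-small.

The proofs use neither of the two quoted results.

## 3. Commuting with $t/(1-t)$, by hand

Let $s=t/(1-t)$ and $A=\langle s\rangle$, of order $p$. Take $g=t+u$ of degree $n\ge 1$, with $u=at^{n+1}+bt^{n+2}+\cdots$ and $a\ne0$. How deep is $[g,s]$? We have $g\circ s=s+u\circ s$ and $s\circ g=s(t+u)=s+s'u+u^2(\cdots)$, with $s'=(1-t)^{-2}$. Therefore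
$$g\circ s-s\circ g\equiv u\circ s-s'u\equiv at^{n+1}\big((1-t)^{-(n+1)}-(1-t)^{-2}\big)\equiv a(n-1)t^{n+2}\pmod{t^{n+3}}.$$
The $b$-term contributes $bt^{n+2}((1-t)^{-(n+2)}-(1-t)^{-2})\in t^{n+3}O$, later terms contribute less, and $u^2\in t^{2n+2}O$ does not matter modulo $t^{n+3}$ except possibly when $2n+2<n+3$, which never happens. By (1), if $n\not\equiv1\pmod p$, then $\deg[g,s]=n+1$ exactly.

Now suppose $G$ is a subgroup for which $D_s$ is null. If $n\in\mathrm{Ind}(G)$ and $n\not\equiv1\pmod p$, then $n+1\in D_s$. So up to a null set, $\mathrm{Ind}(G)$ lies in the single class $1$ modulo $p$, and $\dim G\le1/p=1/|A|$. This is Theorem 1 for this $A$.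

Every degree is thus of one of two kinds: either $g$ commutes with $s$ a little better than it has to, which pins down $n$ modulo something, or $[g,s]$ is a nontrivial commutator of degree close to $n$, which is rare by hypothesis.

## 4. Why centralizers and quotients stop at metabelian groups

Take $G$ metabelian with $A=[G,G]$ infinite. The sensible induction uses what is known: $A$ is small, and $C_G(A)$ is small. Then one wants to climb from $A$, or from $C_G(A)$, to $G$.

By (2), the counting function of $G$ is that of $A$ plus $\log_p|G:A(G\cap\mathcal N_{n+1})|$. The second term is the size of $G/A$ in the filtration induced by $G$. The group $G/A$ is abelian, but it does not come as a subgroup of $\mathcal N$, so smallness of abelian subgroups says nothing about this term. The same holds for $G/C_G(A)$, and an element of $G$ outside $C_G(A)$ commutes exactly with only part of $A$, about which we have no information.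

One could try to realize $G/A$ in a Nottingham group by letting it act on the fixed field $K^A$. For finite $A$ this works, as we shall see in Section 9. For infinite $A$ it collapses. Suppose $K^A$ contains a nonconstant $f$. After subtracting a constant and possibly inverting, $v(f)=m\ge1$. Then all the series $s(t)$, $s\in A$, are zeros of $f(X)-f(t)$ in $tO$, and a power series of this kind has at most $m$ such zeros (Weierstrass, recalled in Section 5). So $K^A=\mathbb F_p$ when $A$ is infinite.

What remains true is that $[g,a]\in A$ for all $g\in G$, $a\in A$, so that $\deg[g,a]$ lies in a null set. By the dichotomy of Section 3, for most degrees $n$ an element $g$ of degree $n$ commutes with a given $a$ to any prescribed relative precision $c$. This suggests replacing exact notions by approximate ones: fix finitely many $s\in A$ and a precision $c$, and look at functions invariant under these $s$ up to a factor in $1+t^cO$. If $g=t+u$ commutes approximately with $s$, then $u\circ s\approx s'u$. So $u$ transforms like a vector field, and the quotient $u/u_1$ of two such series is an approximately invariant function.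 There are no nonconstant exactly invariant functions for infinite $A$, and the approximate ones feel this: their valuations are forced to be divisible by larger and larger integers.

## 5. Functions invariant to precision $c$

**Definition.** For a finite set $S\subset\mathcal N$ and $c\ge1$ put
$$E(S,c)=\{v(f): f\in K^\times,\ (f\circ s)/f\in1+t^cO\ \text{ for all } s\in S\}.$$

The map $f\mapsto(f\circ s)/f$ is multiplicative and $1+t^cO$ is a group, so the admissible $f$ form a subgroup of $K^\times$ and $E(S,c)$ is a subgroup of $\mathbb Z$. It is nonzero: if $p^e\ge c$ and $f=t^{p^e}$, then $(f\circ s)/f=(s(t)/t)^{p^e}\in1+t^{p^e}O$. So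
$$E(S,c)=m(S,c)\,\mathbb Z,\qquad m(S,c)\ge1 .$$
If $S\subseteq S'$ and $c\le c'$, then $E(S',c')\subseteq E(S,c)$, and hence
$$m(S,c)\mid m(S',c'). \tag{3}$$

*Example.* Let $S=\{s\}$, $s=t/(1-t)$. Since $(f\circ s)/f\in1+tO$ for all $f$, $m(S,1)=1$. For $c=2$ write $f=t^k\varepsilon$ with $\varepsilon\in O^\times$. Since $s-t\in t^2O$, we have $\varepsilon\circ s\equiv\varepsilon\bmod t^2$, so $(f\circ s)/f\equiv(1-t)^{-k}\equiv1+kt\bmod t^2$. Thus $f$ qualifies only if $p\mid k$. Conversely,
$$f=\prod_{k\in\mathbb F_p}\frac{t}{1-kt}=\frac{t^p}{1-t^{p-1}}$$
satisfies $f\circ s=f$, and $v(f)=p$. (To multiply out, put $X=1/t$ in $\prod_k(X-k)=X^p-X$.) So $m(S,c)=p=|\langle s\rangle|$ for all $c\ge2$.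

We recall the Weierstrass preparation theorem. If $F=\sum c_iX^i\in O[[X]]$ has $c_0,\dots,c_{m-1}\in tO$ and $c_m\in O^\times$, then $F$ is a unit of $O[[X]]$ times a monic polynomial of degree $m$ whose lower coefficients lie in $tO$. A unit of $O[[X]]$ has unit constant term, so it has no zero in $tO$. Hence $F$ has at most $m$ zeros in $tO$. *Example:* $F=X^p/(1-X^{p-1})-t^p/(1-t^{p-1})$ has $m=p$, and its zeros in $tO$ are the $p$ series $t/(1-kt)$.

**Lemma A.** Let $A\le\mathcal N$. Then $\sup m(S,c)\ge|A|$, the supremum being over finite $S\subset A$ and $c\ge1$. It is $\infty$ if $A$ is infinite.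

**Proof.** The plan is to assume the moduli $m(S,c)$ are bounded, produce one exactly invariant function, and count zeros.

**Step 1: the moduli stabilize.** If the supremum is $\infty$ there is nothing to prove. Otherwise it is attained, at $(S_0,c_0)$ with value $m_0$. If $S_0\subseteq S\subset A$ with $S$ finite and $c\ge c_0$, then $m_0\mid m(S,c)$ by (3) and $m(S,c)\le m_0$, so $m(S,c)=m_0$.

**Step 2: one function invariant under all of $A$.** For $(S,c)$ as in Step 1 let
$$X(S,c)=\{f\in t^{m_0}O^\times:\ f\circ s-f\in t^{m_0+c}O\ \text{ for all } s\in S\}.$$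
For $f$ of valuation $m_0$ the condition says $(f\circ s)/f\in1+t^cO$. Since $m_0\in E(S,c)$, the set $X(S,c)$ is nonempty. It is closed, because $f\mapsto f\circ s-f$ is continuous. The space $t^{m_0}O^\times$ is compact, because $\mathbb F_p$ is finite. Finally,
$$X(S,c)\cap X(S',c')\supseteq X(S\cup S',\max(c,c')),$$
so any finitely many of these sets have a common point. By compactness some $f$ lies in all of them. For any $s\in A$, using $S=S_0\cup\{s\}$ and all $c\ge c_0$, we get $f\circ s-f=0$. So $v(f)=m_0$ and $f\circ s=f$ for all $s\in A$.

**Step 3: counting zeros.** Consider $F(X)=f(X)-f(t)\in O[[X]]$. Since $m_0\ge1$, $f(t)\in tO$, and $F$ reduces modulo $t$ to $f(X)$, of order $m_0$. So $F$ has at most $m_0$ zeros in $tO$. The series $s(t)$, $s\in A$, are distinct elements of $tO$, and $F(s(t))=f\circ s-f=0$. Hence $|A|\le m_0$. This bounds the order of $A$, so an infinite $A$ forces the supremum to be $\infty$. $\square$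

## 6. Elements that commute to precision $c$

The next lemma turns approximate commutation into a congruence on degrees.

**Lemma B.** Let $S\subset\mathcal N$ be finite and $c\ge1$. The set of integers $n\ge c$ for which there is $g\in\mathcal N$ of degree $n$ with $[g,s]\in\mathcal N_{n+c}$ for all $s\in S$ lies in one residue class modulo $m(S,c)$.

**Proof.**

**Step 1: linearize.** Let $g=t+u$ be such an element, so $v(u)=n+1$. Then $g\circ s=s+u\circ s$. Expanding $s(t+U)$ in powers of $U$ gives $s\circ g=s(t+u)\equiv s+s'u\bmod u^2O$. By (1), $g\circ s\equiv s\circ g\bmod t^{n+c+1}$. Since $n\ge c$, $v(u^2)=2(n+1)\ge n+c+1$, so the quadratic error is invisible and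
$$u\circ s\equiv s'u\pmod{t^{n+1+c}}.$$

**Step 2: divide by $u$.** As $v(u)=n+1$, we get $(u\circ s)/u\in s'+t^cO$. The constant term of $s'$ is $1$, so $s'$ is a unit of $O$ and
$$(u\circ s)/u\in s'\,(1+t^cO)\qquad\text{for all } s\in S. \tag{4}$$

**Step 3: compare two degrees.** Let $n_1$ be another such degree, with series $u_1$. Then (4) holds for both $u$ and $u_1$ with the same factor $s'$. For $f=u/u_1$ the factors $s'$ cancel, so $(f\circ s)/f\in1+t^cO$ for all $s\in S$. Hence $n-n_1=v(f)\in E(S,c)=m(S,c)\mathbb Z$. $\square$

*Example.* For $S=\{t/(1-t)\}$ and $c=2$, the modulus is $p$, and Section 3 shows that the class is that of $1$.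

## 7. Sparse commutators bound the dimension

**Proof of Theorem 1.**

**Step 1: sort the degrees.** Fix a finite $S\subset A$ and $c\ge1$, and put $m=m(S,c)$. Let $k\in\mathrm{Ind}(G)$ with $k\ge c$, and choose $g\in G$ of degree $k$. By Section 1, $\deg[g,s]\ge k$ for all $s$. So one of two cases holds.

* $[g,s]\in\mathcal N_{k+c}$ for all $s\in S$. By Lemma B, $k$ lies in one residue class modulo $m$, depending only on $(S,c)$.
* Some $s\in S$ has $k\le i<k+c$ with $i=\deg[g,s]$. Then $[g,s]\ne1$, so $i\in D_s$, and $k\in\{i-c+1,\dots,i\}$.

**Step 2: count.** Among $1,\dots,n$, fewer than $c$ integers are smaller than $c$; a residue class modulo $m$ has at most $n/m+1$ members; and in the second case $i<k+c\le n+c$, while each $i$ accounts for at most $c$ values of $k$. Hence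
$$\operatorname{card}(\mathrm{Ind}(G)\cap\{1,\dots,n\})\le c+\Big(\frac nm+1\Big)+c\sum_{s\in S}\operatorname{card}(D_s\cap\{1,\dots,n+c\}). \tag{5}$$

**Step 3: pass to the limit in the right order.** In (5) the data $S,c,m$ are fixed while $n\to\infty$. Since $S$ is finite and every $D_s$ is null, dividing by $n$ gives $\dim G\le1/m(S,c)$. This holds for every finite $S\subset A$ and $c\ge1$, so Lemma A gives $\dim G\le1/|A|$. $\blacksquare$

Theorem 1 contains the two smallness statements quoted in Section 2. For an infinite abelian $H$ apply it to $(H,H)$; for the centralizer of an infinite $H$ apply it to $(C_{\mathcal N}(H),H)$. In both cases all the sets $D_a$ are empty.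

**Proof of Theorem 2.** Let $G\le\mathcal N$ be solvable. If $G$ is finite, $\mathrm{Ind}(G)$ is finite and $G$ is small. Let $G$ be infinite. Its derived series starts at an infinite group and ends at $1$, so it has a last infinite term $H$. Then $H\trianglelefteq G$ and $[H,H]$ is finite.

**Step 1: $H$ is small.** Apply Theorem 1 to $(H,H)$. For $a\in H$ all $[g,a]$ with $g\in H$ lie in the finite set $[H,H]$, so $D_a$ is finite, hence null. As $H$ is infinite, $\dim H=0$.

**Step 2: $G$ is small.** Apply Theorem 1 to $(G,H)$. For $g\in G$ and $a\in H$, $[g,a]=(gag^{-1})a^{-1}\in H$ by normality. So $D_a\subseteq\mathrm{Ind}(H)$, which is null by Step 1. As $H$ is infinite, $\dim G=0$.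

If a solvable pro-$p$ group is embedded in $\mathcal N$, its image is a solvable subgroup, hence small. $\blacksquare$

The climb from $H$ to $G$ took one step, and nothing about $G/H$ was used.

## 8. Small normal subgroups, finite conjugacy classes, hyperabelian groups

Three notions are needed.

**Definition (subnormal).** $A\le G$ is subnormal if there is a finite chain $A=A_0\trianglelefteq A_1\trianglelefteq\cdots\trianglelefteq A_r=G$. *Example:* in the dihedral group of order $8$ with rotation $r$ of order $4$ and reflection $s$, $\langle s\rangle\trianglelefteq\langle s,r^2\rangle\trianglelefteq\langle r,s\rangle$, each of index $2$ in the next, though $\langle s\rangle$ is not normal in the whole group.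

**Definition ($FC(G)$).** $FC(G)$ is the set of elements of $G$ with finite $G$-conjugacy class. It is a subgroup, since the class of $ab^{-1}$ is contained in the set of products of a conjugate of $a$ and an inverse of a conjugate of $b$; it is clearly normal. *Example:* in the infinite dihedral group the translation $r^k$ has class $\{r^k,r^{-k}\}$, while the reflection $r^ks$ is conjugate to all $r^{k+2j}s$. So $FC$ is the group of translations.

**Definition (hyperabelian).** $G$ is hyperabelian if every nontrivial quotient of $G$ has a nontrivial abelian normal subgroup. *Example:* every solvable group; in a nontrivial quotient take the last nontrivial term of the derived series.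

**Theorem 3.** Let $G\le\mathcal N$.

1. If $A\trianglelefteq G$ is small, then $\dim G\le1/|A|$. In particular, the normalizer in $\mathcal N$ of an infinite small subgroup is small. If $G$ has an infinite small subnormal subgroup, then $G$ is small.
2. If $FC(G)$ is infinite, then $G$ is small. In all cases $\dim G\le1/|FC(G)|$.
3. If $\delta=\dim G>0$, then every small normal subgroup of $G$ is finite of order $\le1/\delta$. There is a largest small normal subgroup $R$. It equals $FC(G)$, and it contains $C_G(B)$ for every infinite normal subgroup $B$ of $G$.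
4. If $G$ is hyperabelian, then $G$ is small.

**Proof of (1).** For $a\in A$, normality gives $D_a\subseteq\mathrm{Ind}(A)$, which is null; apply Theorem 1. An infinite small subgroup $A$ is normal in its normalizer, whose dimension is therefore $0$. For a subnormal chain starting at an infinite small $A_0$, each $A_{i+1}$ contains the infinite small normal subgroup $A_i$, so $A_{i+1}$ is infinite and small. After finitely many steps we reach $G$.

**Proof of (2).** Put $A=FC(G)$. For $a\in A$ the set $\{[g,a]:g\in G\}=\{(gag^{-1})a^{-1}:g\in G\}$ is finite, so $D_a$ is finite. Theorem 1 gives $\dim G\le1/|FC(G)|$.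

**Proof of (3).** If $A\trianglelefteq G$ is small, then $\delta\le1/|A|$ by (1), so $|A|\le1/\delta$. Choose a small normal subgroup $R$ of largest order. If $R_1$ is another one, then $RR_1$ is a finite normal subgroup, hence small, so $|RR_1|\le|R|$ and $R_1\le R$. Thus $R$ is the largest small normal subgroup.

The conjugates of an element of $R$ lie in the finite group $R$, so $R\le FC(G)$. By (2), $|FC(G)|\le1/\delta$, so $FC(G)$ is a finite normal subgroup, hence small, and $FC(G)\le R$.

Let $B\trianglelefteq G$ be infinite. Apply Theorem 1 to $(C_G(B),B)$: all commutators $[g,b]$ with $g\in C_G(B)$, $b\in B$ are trivial, so the sets $D_b$ are empty and $C_G(B)$ is small. It is normal in $G$ because $B$ is, so $C_G(B)\le R$.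

**Proof of (4).** Suppose $\dim G>0$, and let $R$ be the finite group from (3). As $G$ is infinite, $G/R$ is nontrivial. So there is $B\trianglelefteq G$ with $B>R$ and $B/R$ abelian. Then $[B,B]\le R$ is finite. If $B$ is infinite, then for $a\in B$ the elements $gag^{-1}=[g,a]a$, $g\in B$, are finite in number, so $FC(B)=B$ is infinite and $B$ is small by (2) applied to $B$. If $B$ is finite, it is small. Either way $B$ is a small normal subgroup of $G$ properly containing $R$, which contradicts (3). $\blacksquare$

*Example.* For $G=\mathcal N$ we have $\delta=1$, so part (3) says that $\mathcal N$ has no nontrivial small normal subgroup.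

## 9. Finite normal subgroups and the fixed field

For finite $A$ the passage to $K^A$ gives an exact formula, and it shows that the bound $1/|A|$ cannot be improved.

**Theorem 4.** Let $A\le\mathcal N$ be finite and $m=|A|$.

1. If $A\trianglelefteq G\le\mathcal N$, then $G/A$ acts faithfully on $K^A\cong\mathbb F_p((x))$ as a subgroup $\overline G$ of the Nottingham group of $K^A$, and $\dim G=\frac1m\dim\overline G$.
2. $\dim N_{\mathcal N}(A)=\dim C_{\mathcal N}(A)=1/|A|$, and both upper limits are limits.

So the bound $1/|A|$ in Theorem 1 and Theorem 3(1) is attained for every finite $A$.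

**Proof.**

**Step 1: describe the fixed field.** Put $f=\prod_{a\in A}a(t)$. For $b\in A$, $f\circ b=\prod_a(ab)(t)=f$, and $v(f)=m$. Let $E=\mathbb F_p((f))\subseteq K^A$. Nonzero elements of $E$ have valuation in $m\mathbb Z$.

We check $[K:E]=m$. For nonzero $c_i\in E$ the elements $c_it^i$, $0\le i<m$, have valuations that are distinct modulo $m$. So a nontrivial $E$-combination of $1,t,\dots,t^{m-1}$ is nonzero. They also span: if $y\in K^\times$ has valuation $mq+i$ with $0\le i<m$, then for a suitable $\alpha\in\mathbb F_p^\times$ the element $y-\alpha f^qt^i$ has larger valuation. Repeating this and collecting, for each $i$, the terms $\alpha f^q$ into a convergent series in $E$, we write $y$ as an $E$-combination.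

The maps $y\mapsto y\circ a$, $a\in A$, form a group of $m$ automorphisms of $K$. By Artin's theorem, $K/K^A$ is Galois of degree $m$ with this group. Comparing degrees, $K^A=E$. If $g\in\mathcal N$ satisfies $f\circ g=f$, then $c(f)\circ g=c(f\circ g)=c(f)$ for every Laurent series $c$, so $g$ gives an element of $\mathrm{Aut}(K/E)$. Hence
$$g\in\mathcal N,\ f\circ g=f\ \Longrightarrow\ g\in A. \tag{6}$$

**Step 2: $f'\ne0$.** If $f'=0$, then $f$ is a series in $t^p$ with coefficients in $\mathbb F_p$, so $f=w^p$ with $w\in K$. Since $v(w)=m/p\notin m\mathbb Z$, $w\notin E$; yet $w^p\in E$. So $w$ is purely inseparable over $E$ and not in $E$, which contradicts the separability of $K/E$. Put $d=v(f')\ge0$.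

**Step 3: the homomorphism $\rho$.** Let $g\in N_{\mathcal N}(A)$. For $a\in A$, $f\circ g\circ a=f\circ(gag^{-1})\circ g=f\circ g$. So $f\circ g\in E$, say $f\circ g=h_g(f)$ with a Laurent series $h_g$. Since $(f\circ g)/f\in1+tO$, $h_g=x+\cdots$ lies in the Nottingham group in the variable $x=f$. From $f\circ g_1\circ g_2=h_{g_1}(f)\circ g_2=h_{g_1}(f\circ g_2)=h_{g_1}(h_{g_2}(f))$ we see that $\rho:g\mapsto h_g$ is a homomorphism, and by (6) its kernel is $A$. For $A\trianglelefteq G$ put $\overline G=\rho(G)\cong G/A$.

**Step 4: $\rho$ on degrees.** Write $f(t+U)=f(t)+f'(t)U+U^2R(t,U)$ with $R\in\mathbb F_p[[t,U]]$. Let $g=t+u\in N_{\mathcal N}(A)$ have degree $n>d$. Then $v(f'u)=d+n+1<2n+2\le v(u^2R(t,u))$, so $v(f\circ g-f)=d+n+1$. On the other hand $f\circ g-f=h_g(f)-f$ has valuation $m(\deg h_g+1)$. Thus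
$$m(\deg h_g+1)=n+1+d\qquad(\deg g=n>d). \tag{7}$$

**Step 5: lift series $h$ of large degree.** Let $h$ have degree $j$ with $m(j+1)\ge2d+2$. We claim that there is $g_0\in\mathcal N$ with
$$f\circ g_0=h(f),\qquad \deg g_0=m(j+1)-d-1. \tag{8}$$
We solve $f(t+U)=h(f)$ with the substitution $U=f'tW$, $W\in O$. The equation becomes $f'^2tW+f'^2t^2W^2R(t,f'tW)=h(f)-f$. Dividing by $f'^2t$, we get
$$W=b-tW^2R(t,f'tW),\qquad b=\frac{h(f)-f}{f'^2t},\quad v(b)=m(j+1)-2d-1\ge1 .$$
Write $P(W)=W^2R(t,f'tW)=\sum_{k\ge2}c_kW^k$. Here $c_k\in(f't)^{k-2}O$, so $c_k\to0$. Each $W_1^k-W_2^k$ is divisible by $W_1-W_2$ in $O$, so $v(P(W_1)-P(W_2))\ge v(W_1-W_2)$, and $W\mapsto b-tP(W)$ is a contraction of the complete space $O$. It has a fixed point $W$. As $b\ne0$, $W\neq0$. Since $v(tW^2R)\ge1+2v(W)>v(W)$, we have $v(W)=v(b)$. So $v(U)=d+1+v(b)=m(j+1)-d\ge d+2\ge2$, and $g_0=t+U$ satisfies (8).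

**Step 6: the lift lies in $G$.** Let $A\trianglelefteq G$ and $h=h_g$ with $g\in G$, of degree $j$ as in Step 5. Then $f\circ g_0g^{-1}=h(f)\circ g^{-1}=f$, because $f\circ g=h(f)$. By (6), $g_0\in Ag\subseteq G$.

**Step 7: compare index sets.** For all $n>d$,
$$n\in\mathrm{Ind}(G)\iff m\mid n+1+d\ \text{ and }\ \tfrac{n+1+d}m-1\in\mathrm{Ind}(\overline G). \tag{9}$$
The forward direction is (7). Conversely, let $j=\frac{n+1+d}m-1\in\mathrm{Ind}(\overline G)$. Since $m(j+1)=n+1+d\ge2d+2$, Steps 5 and 6 give $g_0\in G$ of degree $m(j+1)-d-1=n$. By (9), the number of elements of $\mathrm{Ind}(G)$ up to $n$ differs by a bounded amount from the number of elements of $\mathrm{Ind}(\overline G)$ up to $M=\lfloor\frac{n+1+d}m\rfloor-1$. As $n$ grows, $M$ runs through all large integers and $M/n\to1/m$. So $\dim G=\frac1m\dim\overline G$, which is (1).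

**Step 8: the normalizer and the centralizer.** Let $G=N_{\mathcal N}(A)$. For any $h$ as in Step 5 and $a\in A$, the series $g_0$ of (8) satisfies
$$f\circ g_0ag_0^{-1}=h(f)\circ a\circ g_0^{-1}=h(f)\circ g_0^{-1}=f,$$
so $g_0ag_0^{-1}\in A$ by (6). Since $A$ is finite, $g_0\in N_{\mathcal N}(A)$. Hence $\overline G$ contains every $h$ of sufficiently large degree, and $\mathrm{Ind}(\overline G)$ is cofinite. By (9), $\mathrm{Ind}(G)$ agrees with a residue class modulo $m$ up to finitely many elements, so $\dim G=1/m$, as a limit.

The group $C=C_{\mathcal N}(A)$ has finite index in $G$, since $G/C$ embeds in $\mathrm{Aut}(A)$. From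
$$|C:C\cap\mathcal N_{n+1}|\le|G:G\cap\mathcal N_{n+1}|\le|G:C|\cdot|C:C\cap\mathcal N_{n+1}|$$
and (2), the counting functions of $G$ and $C$ differ by a bounded amount. So $\dim C=1/m$, again as a limit.

**Step 9: sharpness.** For the pair $(N_{\mathcal N}(A),A)$ we have $D_a\subseteq\mathrm{Ind}(A)$, a finite set. So the hypotheses of Theorem 1 and of Theorem 3(1) hold, and the bound is attained. $\blacksquare$

*Example.* For $A=\langle t/(1-t)\rangle$ we found $f=t^p/(1-t^{p-1})$. Since $(t^p)'=0$, $f'=-t^{2p-2}/(1-t^{p-1})^2$, so $d=2p-2$. By (9), for large $n$, $n\in\mathrm{Ind}(N_{\mathcal N}(A))$ if and only if $p\mid n+2p-1$, that is, $n\equiv1\pmod p$. This agrees with Section 3: if $g$ normalizes $A$ and $n=\deg g\not\equiv1\pmod p$, then $[g,s]\in A$ would have degree $n+1\ge2$, while nontrivial elements of $A$ have degree $1$.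

## 10. Extensions of $\mathcal N$-small groups

**Theorem 5.** Let $G$ be a pro-$p$ group and $A$ a closed normal subgroup.

* If $A$ is infinite and $\mathcal N$-small, then $G$ is $\mathcal N$-small, with no condition on $G/A$.
* If $A$ is finite and $G/A$ is $\mathcal N$-small, then $G$ is $\mathcal N$-small.

In particular the class of $\mathcal N$-small pro-$p$ groups is closed under extensions. Any pro-$p$ group with an infinite subnormal solvable subgroup is $\mathcal N$-small.

**Proof.** If $G$ does not embed in $\mathcal N$, there is nothing to prove. Fix an embedding and identify $G$ and $A$ with their images.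

**Step 1: $A$ infinite.** The restriction of the embedding to $A$ is an embedding of $A$, so $A$ is a small subgroup. It is infinite and normal in $G$, so $G$ is small by Theorem 3(1).

**Step 2: $A$ finite.** The homomorphism $\rho$ of Section 9 induces an injective homomorphism $G/A\to\mathcal N$ with image $\overline G$. It is continuous: by (7), an element of degree $n>d$ is sent to one of degree $\frac{n+1+d}m-1$, which tends to infinity with $n$. So for each $k$, $\rho$ maps $G\cap\mathcal N_n$ into $\mathcal N_k$ for all large $n$. Hence $\rho$ is continuous on $G$, and the induced map is continuous on $G/A$. As $G/A$ is $\mathcal N$-small, $\overline G$ is small, and $\dim G=\frac1{|A|}\dim\overline G=0$ by Theorem 4(1).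

**Step 3: the two consequences.** If $A$ and $G/A$ are both $\mathcal N$-small, Step 1 or Step 2 applies according to whether $A$ is infinite or finite; so the class is closed under extensions. If a pro-$p$ group has an infinite subnormal solvable subgroup, then under any embedding the image of this subgroup is infinite, subnormal in the image of the group, and small by Theorem 2. By Theorem 3(1) the image of the whole group is small. $\blacksquare$
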